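# The invariance principle for associated random fields in every dimension

## 1. Associated families, the Brownian sheet, and partial-sum processes

We fix the vocabulary first. For $x,y\in\mathbb{Z}^d$ (or $\mathbb{R}^d$) write $x\le y$ if $x_i\le y_i$ for all $i$, and let $\underline 1=(1,\dots,1)$. A real function on $\mathbb{R}^n$ is nondecreasing if it is nondecreasing in each coordinate.

**Definition 1 (association).** A finite family $\{Y_1,\dots,Y_n\}$ of random variables is associated (Esary, Proschan and Walkup) if
$$\operatorname{Cov}\big(f(Y_1,\dots,Y_n),g(Y_1,\dots,Y_n)\big)\ge 0$$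
for all nondecreasing $f,g$ for which the covariance is defined. An infinite family is associated if every finite subfamily is.

**Example (independent variables).** Independent variables are associated. We may take $f,g$ bounded: in general truncate both at $\pm N$, which keeps them nondecreasing, and let $N\to\infty$ by dominated convergence. For one variable $Y$ with an independent copy $Y'$,
$$2\operatorname{Cov}(f(Y),g(Y))=E\big[(f(Y)-f(Y'))(g(Y)-g(Y'))\big]\ge0,$$
since both factors have the same sign. For $Y_1,\dots,Y_k$ independent, assume the result for $k-1$ variables and put $h_f(y)=Ef(Y_1,\dots,Y_{k-1},y)$, and similarly $h_g$. Both are nondecreasing. Conditioning on $Y_k$, using the case $k-1$ and then the case of one variable,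
$$E[fg]\ge E[h_f(Y_k)h_g(Y_k)]\ge E[h_f(Y_k)]\,E[h_g(Y_k)]=E[f]\,E[g].$$
By contrast, $(Y,-Y)$ is not associated if $0<\operatorname{Var}Y<\infty$: its covariance is $-\operatorname{Var}Y<0$.

**Lemma 1 (rules for association).** Let $\{X_j\}$ be associated.

* (i) Subfamilies are associated, and so is any family of nondecreasing functions of finitely many of the $X_j$.
* (ii) $\{-X_j\}$ is associated.
* (iii) If $A$ is an event whose indicator is a nondecreasing function of finitely many $X_j$, and $B$ one whose indicator is a nonincreasing function of finitely many $X_j$, then $P(A\cap B)\le P(A)P(B)$.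
* (iv) If the $X_j$ are square-integrable, then $\operatorname{Cov}(X_j,X_k)\ge0$. With $S_F=\sum_{j\in F}X_j$ for finite $F$,
$$\operatorname{Var}S_F\le\operatorname{Var}S_{F'}\ \text{ if }F\subset F',\qquad \sum_i\operatorname{Var}S_{F_i}\le\operatorname{Var}S_{F'}\ \text{ if the }F_i\subset F'\text{ are disjoint.}\tag{1}$$

*Proof.* (i) A nondecreasing function of nondecreasing functions is nondecreasing, and a function of a subfamily is a function of the larger family. (ii) If $f,g$ are nondecreasing, then $x\mapsto-f(-x)$ and $x\mapsto-g(-x)$ are nondecreasing, and their covariance is that of $f(-X),g(-X)$. (iii) $0\le\operatorname{Cov}(\mathbf 1_A,-\mathbf 1_B)=P(A)P(B)-P(A\cap B)$. (iv) Take for $f,g$ two coordinate functions. In (1) the left side is a sum of some of the nonnegative terms of $\operatorname{Var}S_{F'}=\sum_{j,k\in F'}\operatorname{Cov}(X_j,X_k)$. $\square$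

The two parts of (1) will be called monotonicity and superadditivity.

**Definition 2 (the fields considered).** A field $\{X_j:j\in\mathbb{Z}^d\}$ is strictly stationary if its law is invariant under translations of $\mathbb{Z}^d$. For a stationary, associated field with $EX_0=0$ and $EX_0^2<\infty$ put
$$\sigma^2=\sum_{k\in\mathbb{Z}^d}\operatorname{Cov}(X_0,X_k)\in[0,\infty].$$
All terms are nonnegative, so the sum makes sense.

**Example (moving averages).** Let $\xi_j$ be i.i.d., centered, of variance $1$, and $X_j=\sum_{e\in\{0,1\}^d}\xi_{j+e}$. This field is stationary, and it is associated by Lemma 1(i). The covariance $\operatorname{Cov}(X_0,X_k)$ counts pairs $e,e'\in\{0,1\}^d$ with $e=k+e'$. It is a product over coordinates of the factor $2$ if $k_i=0$, $1$ if $k_i=\pm1$, and $0$ otherwise. Hence $\sigma^2=(1+2+1)^d=4^d$.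

Two consequences of the definition are used constantly when $\sigma^2<\infty$. For finite $F$,
$$\operatorname{Var}S_F=\sum_{j\in F}\sum_{k\in F}\operatorname{Cov}(X_j,X_k)\le\sigma^2|F|.\tag{2}$$
For a cube, the number of $j$ with both $j$ and $j+k$ in $\{1,\dots,\ell\}^d$ is $\prod_i(\ell-|k_i|)^+$. So, by monotone convergence as $\ell\to\infty$,
$$\sigma_\ell^2:=\ell^{-d}\operatorname{Var}S_{\{1,\dots,\ell\}^d}=\sum_k\prod_{i=1}^d\Big(1-\frac{|k_i|}{\ell}\Big)^+\operatorname{Cov}(X_0,X_k)\ \uparrow\ \sigma^2.\tag{3}$$
Identity and limit in (3) hold also when $\sigma^2=\infty$. In the moving average with $d=1$ one finds $\sigma_\ell^2=\ell^{-1}(2\ell+2(\ell-1))=4-2/\ell$.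

**Definition 3 (Brownian sheet).** The standard $d$-parameter Brownian sheet $W$ is the centered Gaussian process on $[0,1]^d$ with continuous paths and $\operatorname{Cov}(W(s),W(t))=\prod_i\min(s_i,t_i)$. Equivalently, $W$ vanishes when some $t_i=0$, and its increments over disjoint boxes are independent centered normal variables whose variances are the volumes.

**Example.** For $d=2$, cut the unit square into four squares of side $\frac12$. Their increments are independent $N(0,\frac14)$; $W(\frac12,\frac12)$ is one of them, $W(\frac12,1)$ is the sum of two, and $W(1,1)$ is the sum of all four.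

**Definition 4 (the space $D[0,1]^d$).** It consists of the functions $x$ on $[0,1]^d$ that have at each $t$ a limit from each quadrant (given by a choice of $s_i<t_i$ or $s_i\ge t_i$ for every $i$) that meets the cube near $t$, and that are equal at $t$ to the limit from the quadrant $s\ge t$. The Skorokhod metric (Bickel–Wichura 1971, Neuhaus 1971) calls two functions close if they are uniformly close after a small continuous reparametrization of each axis. We use that this metric is separable, that it is dominated by the uniform metric, and that convergence to a continuous function in it is uniform convergence.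

**Example.** The functions $\mathbf 1\{t_i\ge\frac12+\frac1n\text{ for all }i\}$ converge to $\mathbf 1\{t_i\ge\frac12\text{ for all }i\}$ in the Skorokhod metric, although their uniform distance is always $1$.

**Definition 5 (partial-sum process, invariance principle).** For $n\in\mathbb{N}$ and $t\in[0,1]^d$ let
$$W_n(t)=n^{-d/2}\sum_{\underline1\le j,\ j_i\le nt_i\ (i=1,\dots,d)}X_j .$$
The field satisfies an invariance principle if $W_n\Rightarrow\sigma W$ (convergence in distribution) in $D[0,1]^d$.

**Example.** For $d=2$, $n=2$, $W_2$ is constant on products of two of the sets $[0,\frac12),[\frac12,1),\{1\}$; for instance $W_2=\frac12X_{(1,1)}$ on $[\frac12,1)^2$, and $W_2(1,\frac12)=\frac12(X_{(1,1)}+X_{(2,1)})$. It belongs to $D[0,1]^2$.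

## 2. Convergence of $W_n$ to $\sigma W$ when $d\ge3$

Let $X$ be a strictly stationary associated field on $\mathbb{Z}^d$ with $EX_0=0$, $EX_0^2<\infty$ and $0<\sigma^2<\infty$. Newman proved that for every $d\ge1$ the renormalized block sums converge in distribution to independent Gaussian variables. Newman and Wright proved the invariance principle for $d=1,2$. The case $d>2$ is posed as open in "Scaling Limits for Associated Random Measures": does every such field, for every $d\ge3$, satisfy the invariance principle? The answer is yes.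

**Theorem 1.** Let $X$ be a strictly stationary associated field on $\mathbb{Z}^d$ with $EX_0=0$, $EX_0^2<\infty$, $0<\sigma^2<\infty$. Then for every $d\ge1$, $W_n\Rightarrow\sigma W$ in $D[0,1]^d$.

The engine is a maximal inequality, Theorem 2 in Section 5. It also gives a version for arrays without stationarity (Theorem 3, Section 8) and a version for boxes of arbitrary shape, with a converse (Theorem 4, Section 10).

## 3. Two fields computed by hand

Take first $d=1$ and the moving average $X_j=\xi_j+\xi_{j+1}$. With $T_m=\xi_1+\dots+\xi_m$,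
$$S_m=\sum_{j=1}^mX_j=2T_m+\xi_{m+1}-\xi_1 .$$
So $W_n(t)$ differs from $2n^{-1/2}T_{\lfloor nt\rfloor}$ by at most $2n^{-1/2}\max_{j\le n+1}|\xi_j|$. This tends to $0$ in probability, since for $\varepsilon>0$
$$P\Big(\max_{j\le n+1}|\xi_j|>\varepsilon\sqrt n\Big)\le(n+1)P(|\xi_1|>\varepsilon\sqrt n)\le\frac{n+1}{\varepsilon^2n}E\big[\xi_1^2;|\xi_1|>\varepsilon\sqrt n\big]\to0 .$$
Donsker's theorem gives $W_n\Rightarrow2W$, and indeed $\sigma^2=4$.

Next, a field on a finite box $R$ with perfect dependence in one direction. Write points as $(\tau,u)$ with $\tau\in\{1,\dots,n_1\}$ and $u$ the other coordinates, and let $X_{(\tau,u)}=\eta_u$ not depend on $\tau$. The partial sums from the lower corner are $S_{(\tau,u)}=\tau T_u$ with $T_u$ the partial sums of $\eta$. For $x>0$, $\max_{\tau,u}S_{(\tau,u)}\ge x$ exactly when $\max_uS_{(n_1,u)}\ge x$. The $d$-parameter maximum has become a $(d-1)$-parameter maximum on the last layer $\tau=n_1$. For general associated fields we shall obtain this up to a factor $2$.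

## 4. The modulus of continuity and the loss of a factor $L$

As usual, two things must be shown: convergence of finite-dimensional distributions, and that $W_n$ does not oscillate on small scales. The first will follow from a characteristic-function estimate in Section 9. The second is the difficulty.

For a function $x$ on $[0,1]^d$ let $w(x,\delta)=\sup\{|x(s)-x(t)|:|s-t|_\infty\le\delta\}$. For $L\in\mathbb{N}$ and a direction $a$, write points as $(\tau,u)$ with $\tau$ the $a$-th coordinate, and put
$$V_a(x)=\max_{0\le i<L}\ \sup_{\tau\in[i/L,(i+1)/L],\ u}|x(\tau,u)-x(i/L,u)| .$$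

**Lemma 2.** $w(x,1/L)\le3\sum_{a=1}^dV_a(x)$.

*Proof.* If $|\tau-\tau'|\le1/L$, then $\tau,\tau'$ lie in the same or in adjacent intervals $[i/L,(i+1)/L]$. Going from $\tau$ to the left endpoint of its interval, from there if necessary to the left endpoint of the adjacent interval, and then to $\tau'$ takes at most three steps. So $|x(\tau,u)-x(\tau',u)|\le3V_a(x)$. Change the coordinates of $s$ into those of $t$ one at a time. $\square$

For $x=W_n$, the difference $W_n(\tau,u)-W_n(i/L,u)$ is $n^{-d/2}$ times the sum of $X_j$ over $ni/L<j_a\le n\tau$, $1\le j_b\le nu_b$ $(b\ne a)$. It is $0$ or a partial sum, from the lower corner, of the slab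
$$G_i=\{j:\ ni/L<j_a\le n(i+1)/L,\ 1\le j_b\le n\ (b\ne a)\}.$$
For $n\ge L$ this slab has at most $(n/L+1)n^{d-1}\le2n^d/L$ points, so $\operatorname{Var}S_{G_i}\le2\sigma^2n^d/L$ by (2).

A sensible first plan is to prove a Kolmogorov-type inequality: the maximum of the absolute partial sums over a box exceeds $x$ with probability at most $C\operatorname{Var}/x^2$. Suppose we have it. Summing over the $L$ slabs gives
$$P(V_a(W_n)\ge\varepsilon)\le L\cdot\frac{C}{\varepsilon^2n^d}\cdot\frac{2\sigma^2n^d}{L}=\frac{2C\sigma^2}{\varepsilon^2}.$$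
The factor $L$ from the union bound cancels the factor $1/L$ from the variance, and nothing tends to $0$ as $L\to\infty$. No improvement of $C$ to another positive constant helps, and higher moments are not assumed.

The sum $S_{G_i}$ itself behaves much better: $n^{-d/2}S_{G_i}$ will converge to $N(0,\sigma^2/L)$, and $L\,P(\sigma L^{-1/2}|N|\ge c)\to0$ for $N$ standard normal and $c>0$. So we want an inequality that bounds the tail of the maximum by the tail of the total sum, not by its variance.

## 5. A maximal inequality with second moments only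

For a finite box $R=\prod_{i=1}^d\{1,\dots,n_i\}$ and variables $X=\{X_j:j\in R\}$ put
$$S_t=\sum_{\underline1\le j\le t}X_j,\qquad S_R=S_{(n_1,\dots,n_d)},\qquad M(X)=\max_{t\in R}S_t,\qquad s^2=\operatorname{Var}S_R .$$
For $d=0$, $R$ is a point, $X$ is one variable, and $S_R=M(X)=X$. Let $\kappa=1248$.

**Theorem 2.** Let $d\ge0$ and let $X$ be an associated family of centered square-integrable variables indexed by a box $R\subset\mathbb{Z}^d$. Then

* $(\mathrm I_d)$ $P(M(X)\ge x)\le\kappa^ds^2/x^2$ for all $x>0$;
* $(\mathrm{II}_d)$ $P(M(X)\ge x)\le2^dP(S_R\ge2^{-d}x)$ for all $x>0$ with $x\ge\kappa^{d/2}s$.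

Consequently, for $x>0$ with $x\ge\kappa^{d/2}s$,
$$P\big(\max_t|S_t|\ge x\big)\le2^dP\big(|S_R|\ge2^{-d}x\big),\tag{4}$$
and
$$E\max_tS_t^2\le(\kappa^d+8^d)\operatorname{Var}(S_R).\tag{5}$$

No stationarity is assumed. Since $\max_tS_t^2\ge S_R^2$, (5) is optimal up to the value of the constant.

Two checks with $d=1$ show what $(\mathrm{II}_1)$ says. For two independent fair signs, $M$ takes the values $2,1,0,-1$ on $(+,+),(+,-),(-,+),(-,-)$. So $P(M\ge1)=\frac12$ and $2P(S_2\ge\frac12)=2\cdot\frac14=\frac12$: the inequality holds with equality at $x=1$, although the theorem does not cover this small $x$.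

On the other hand, the restriction on $x$ cannot simply be dropped. Let $X_1,X_2$ be independent, $X_1=1$ with probability $0.9$ and $-9$ with probability $0.1$, and let $X_2$ have the law of $-X_1$. Both are centered with variance $0.9+8.1=9$. Then $P(M\ge1)\ge0.9$. But $S_2\ge\frac12$ forces $X_2=9$, because if $X_2=-1$ then $S_2\le0$. So $2P(S_2\ge\frac12)\le0.2$. Here $x=1$ is smaller than $s=\sqrt{18}$.

## 6. Reversing one direction

How can one compare the maximum with the total sum? Take $d=1$ with independent variables, fix $y>0$ and suppose that $P(S_n-S_k\ge-y)\ge\frac12$ for all $k\le n$. One stops at the first $\tau$ with $S_\tau\ge x$. The later sum $S_n-S_\tau$ is then independent of the past and is at least $-y$ with probability at least $\frac12$, which gives $P(M\ge x)\le2P(S_n\ge x-y)$. For associated variables the first-passage event $\{S_1<x,\,S_2\ge x\}$ is neither increasing nor decreasing in $X$, so association says nothing about it. But $\{M\ge x\}$ is increasing and $\{\max_\tau(S_\tau-S_n)>y\}$ is decreasing in $X$, so Lemma 1(iii) applies to this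 pair with no first passage at all.

For $d\ge2$ one may try the same with $S_t-S_R$. Again $\{\max_t(S_t-S_R)>y\}$ is a decreasing event, and
$$P(M\ge x)\le P(S_R\ge x-y)+P(M\ge x)\,P\big(\max_t(S_t-S_R)>y\big)$$
holds. The plan stops at the last probability. The variable $S_R-S_t$ is the sum over the L-shaped region $R\setminus\{j\le t\}$, and such sums are not the partial sums of a rearranged field on a box. Already for $R=\{1,2\}^2$ the four regions have $3,2,2,0$ points, while the four boxes have $1,2,2,4$. So an inductive hypothesis about $M$ says nothing about them.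

The way out is to move only one coordinate. Compare $S_{(\tau,u)}$ with $S_{(n_1,u)}$: their difference is, up to sign, a sum over a box, namely a partial sum of the field with its first axis reversed. The price is that we reach $\max_uS_{(n_1,u)}$ and not $S_R$. But this is a maximum with $d-1$ parameters, so we can induct on $d$.

Write $t=(\tau,u)$ as above, set $S_{(0,u)}=0$, and call $\{\tau\}\times\{\text{all }u\}$ a layer. Put
$$X'_{(i,u)}=-X_{(n_1+1-i,u)},\qquad\text{so that}\qquad S'_{(i,u)}=S_{(n_1-i,u)}-S_{(n_1,u)} .$$
Indeed, the first $i$ layers of $X'$ are the last $i$ layers of $X$ with the sign changed. By Lemma 1(ii), $X'$ is an associated centered family on $R$; its total sum is $-S_R$.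

**Lemma 3.** For $d\ge1$, all real $x$ and all $y>0$,
$$P(M(X)\ge x)\le P\big(\max_uS_{(n_1,u)}\ge x-y\big)+P(M(X)\ge x)\,P(M(X')>y).\tag{6}$$

*Proof.* Suppose $M(X)\ge x$ and $\max_uS_{(n_1,u)}<x-y$. Choose $(\tau,u)$ with $S_{(\tau,u)}\ge x$. Then $S_{(\tau,u)}-S_{(n_1,u)}>y>0$, so $\tau<n_1$, and this difference is $S'_{(n_1-\tau,u)}$ with $1\le n_1-\tau\le n_1$. Hence $M(X')>y$. Therefore
$$P(M(X)\ge x)\le P\big(\max_uS_{(n_1,u)}\ge x-y\big)+P\big(M(X)\ge x,\ M(X')>y\big).$$
The indicator of $\{M(X)\ge x\}$ is nondecreasing in $X$. Each $S'_{(i,u)}$ is minus a sum of variables $X_j$, so the indicator of $\{M(X')>y\}$ is nonincreasing in $X$. Lemma 1(iii) bounds the last probability by the product. $\square$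

If we knew $P(M(X')>y)\le\frac12$ for some $y\le x/2$, then (6) would give $P(M(X)\ge x)\le2P(\max_uS_{(n_1,u)}\ge x/2)$. This only asks for the fixed number $\frac12$ at a level $y$ of order $s$. A union bound over all $n_1$ layers would not give it uniformly in $n_1$. Instead we use at most $31$ levels, chosen by variance, and treat the slabs between them by induction on the number of layers. The induction does not accumulate constants: the hypothesis is used only to obtain the number $\frac12$, after which (6) produces the bound afresh from the last layer.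

## 7. Proof of Theorem 2: induction on dimension, then on layers

**Step 1: set up the induction on $d$.** For $d=0$, $(\mathrm I_0)$ is Chebyshev's inequality and $(\mathrm{II}_0)$ reads $P(X\ge x)\le P(X\ge x)$. Let $d\ge1$ and assume $(\mathrm I_{d-1})$, $(\mathrm{II}_{d-1})$. Put
$$D=\kappa^{d-1},\qquad A_0=\kappa^{d/2},\qquad\text{so}\quad A_0^2=1248\,D .$$
If $s=0$, then by monotonicity (1) every $S_t$ has variance $0$, so $S_t=0$ a.s. and $P(M(X)\ge x)=0$ for $x>0$. So let $s>0$.

**Step 2: control a single level.** For fixed $g\in\{1,\dots,n_1\}$, the variables $S_{(g,u)}$ are the $(d-1)$-parameter partial sums of the family $\sum_{i\le g}X_{(i,\cdot)}$, which is associated by Lemma 1(i) and centered. Its total sum has variance at most $s^2$ by monotonicity. So by $(\mathrm I_{d-1})$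
$$P\big(\max_uS_{(g,u)}\ge x\big)\le\frac{Ds^2}{x^2},\qquad x>0.\tag{7}$$

**Step 3: state the claim to be proved by induction on the number of layers.** For $m\ge1$ let $H(m)$ be the following statement: for every associated centered square-integrable family on a $d$-dimensional box with $n_1=m$ layers and $s>0$, and every $x\ge A_0s$,
$$P(M(X)\ge x)\le2P\big(\max_uS_{(n_1,u)}\ge x/2\big)\le\frac{8Ds^2}{x^2}.\tag{8}$$
The second inequality is (7) with $x/2$ in place of $x$, so only the first needs proof. $H(1)$ holds because then $M(X)=\max_uS_{(1,u)}$. Let $m\ge2$ and assume $H(1),\dots,H(m-1)$.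

**Step 4: cut the box into at most $31$ slabs of small variance.** Let $Z$ be any associated centered square-integrable family with $m$ layers and total variance $s^2>0$. We aim at
$$P\big(M(Z)\ge A_0s/2\big)\le\tfrac12.\tag{9}$$
In this step and the next, $S_t$ denotes the partial sums of $Z$. Call the variance of the sum over a set of layers the variance of that set. Partition the layers $1,\dots,m$ into consecutive groups greedily. Starting from the first unused layer, take the longest run of layers whose variance is at most $s^2/16$. If that first layer alone has variance larger than $s^2/16$, let it be a group by itself. Let the groups be $G_1,\dots,G_J$, with $G_i$ consisting of the layers $g_{i-1}+1,\dots,g_i$ $(g_0=0)$, and let $s_i^2$ be the variance of $G_i$.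

For $i<J$, $G_i$ together with the first layer of $G_{i+1}$ has variance larger than $s^2/16$. This holds by maximality of the run, or by monotonicity if $G_i$ alone already has variance larger than $s^2/16$. Hence $G_i\cup G_{i+1}$ has variance larger than $s^2/16$. Superadditivity for the disjoint pairs $(G_1,G_2),(G_3,G_4),\dots$ gives $\lfloor J/2\rfloor<16$, so $J\le31$.

A group with more than one layer has $s_i^2\le s^2/16<s^2$. So it is not the whole box and has fewer than $m$ layers: the induction hypothesis is available for it.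

**Step 5: prove (9).** Let $t=(\tau,u)$ with $\tau$ in $G_i$. Then $S_t=S_{(g_{i-1},u)}+\Sigma^i_t$, where $\Sigma^i_t$ is a partial sum, from the lower corner, of $Z$ restricted to the slab $G_i$. If $G_i$ is a single layer, then simply $S_t=S_{(g_i,u)}$. Suppose $S_t\ge A_0s/2$. In the single-layer case $S_{(g_i,u)}\ge A_0s/4$. In the multi-layer case one of the two summands is at least $A_0s/4>0$, and the first one can be so only if $i\ge2$. So $M(Z)\ge A_0s/2$ implies one of the following:

* $\max_uS_{(g_i,u)}\ge A_0s/4$ for some $1\le i\le J$. By (7) and $J\le31$ this has probability at most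
$$31\cdot\frac{Ds^2\cdot16}{A_0^2s^2}=\frac{496D}{A_0^2}.$$
* $\max_t\Sigma_t^i\ge A_0s/4$ for some multi-layer group $G_i$. Since $s_i\le s/4$, the level satisfies $A_0s/4\ge A_0s_i$, so (8) holds for this slab by the induction hypothesis. If $s_i=0$ the probability is $0$. By superadditivity, $\sum_is_i^2\le s^2$, so the probability is at most
$$\sum_i8Ds_i^2\cdot\frac{16}{A_0^2s^2}\le\frac{128D}{A_0^2}.$$

The total is at most $624D/A_0^2=624/1248=\frac12$. This is (9), and it explains the value of $\kappa$.

**Step 6: prove $H(m)$.** Let $X$ have $m$ layers, $x\ge A_0s$, and put $y=A_0s/2\le x/2$. The family $X'$ has $m$ layers and total variance $s^2$, so (9) with $Z=X'$ gives $P(M(X')>y)\le\frac12$. Since $x-y\ge x/2$, (6) gives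
$$P(M(X)\ge x)\le P\big(\max_uS_{(n_1,u)}\ge x/2\big)+\tfrac12P(M(X)\ge x),$$
and subtracting the last term gives (8). So $H(m)$ holds for all $m$.

**Step 7: deduce $(\mathrm I_d)$ and $(\mathrm{II}_d)$.** If $x\ge A_0s$, then $P(M(X)\ge x)\le8Ds^2/x^2\le\kappa^ds^2/x^2$. If $0<x<A_0s$, then $\kappa^ds^2/x^2=A_0^2s^2/x^2>1$. This is $(\mathrm I_d)$. For $(\mathrm{II}_d)$ let $x\ge\kappa^{d/2}s$. As $\sqrt\kappa>2$, we have $x/2\ge\kappa^{(d-1)/2}s$. The $(d-1)$-parameter family with partial sums $S_{(n_1,u)}$ has total sum $S_R$, of variance $s^2$. So (8) and $(\mathrm{II}_{d-1})$ give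
$$P(M(X)\ge x)\le2P\big(\max_uS_{(n_1,u)}\ge x/2\big)\le2\cdot2^{d-1}P\big(S_R\ge2^{-(d-1)}x/2\big)=2^dP(S_R\ge2^{-d}x).$$

**Step 8: deduce (4) and (5).** Apply $(\mathrm{II}_d)$ to $X$ and to $-X$ and add; this is (4), since the events $\{S_R\ge2^{-d}x\}$ and $\{-S_R\ge2^{-d}x\}$ are disjoint with union $\{|S_R|\ge2^{-d}x\}$. For (5), split the integral at $\kappa^{d/2}s$:
$$E\max_tS_t^2=\int_0^\infty2xP\big(\max_t|S_t|\ge x\big)dx\le\kappa^ds^2+2^d\int_0^\infty2xP(2^d|S_R|\ge x)\,dx=\kappa^ds^2+2^d4^ds^2 .$$
This is $(\kappa^d+8^d)s^2$. $\blacksquare$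

## 8. Arrays: finite-dimensional limits and a variance bound suffice

Recall that a family $\{\zeta_n\}$ is uniformly integrable if $\sup_nE[|\zeta_n|;|\zeta_n|\ge K]\to0$ as $K\to\infty$.

**Theorem 3.** For each $n$ let $\{X_j^{(n)}\}$ be an associated, centered, square-integrable family on $\prod_i\{1,\dots,m_{n,i}\}$ with $\min_im_{n,i}\to\infty$, and let
$$W_n(t)=\sum_{\underline1\le j,\ j_i\le m_{n,i}t_i}X_j^{(n)} .$$
If the finite-dimensional distributions of $W_n$ at rational points converge to those of $\sigma W$ $(\sigma\ge0)$ and $\limsup_nEW_n(\underline1)^2\le\sigma^2$, then $W_n\Rightarrow\sigma W$ in $D[0,1]^d$, and $\{\max_tW_n(t)^2\}_n$ is uniformly integrable.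

**Step 1: find the variances of the slabs.** Fix $L$ and a direction $a$. Let $\Sigma_{n,i}=W_n(\frac{i+1}L,\underline1)-W_n(\frac iL,\underline1)$, where the displayed coordinate is the $a$-th, and $v_{n,i}=\operatorname{Var}\Sigma_{n,i}$, $0\le i<L$. Thus $\Sigma_{n,i}$ is the total sum over the slab $m_{n,a}i/L<j_a\le m_{n,a}(i+1)/L$. By hypothesis $\Sigma_{n,i}\Rightarrow N(0,\sigma^2/L)$, because $\frac{i+1}L+\frac iL-2\frac iL=\frac1L$. Fatou's lemma for convergence in distribution gives $\liminf_nv_{n,i}\ge\sigma^2/L$ for each $i$. The slabs are disjoint, so superadditivity gives $\limsup_n\sum_iv_{n,i}\le\limsup_nEW_n(\underline1)^2\le\sigma^2$. Hence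
$$\limsup_nv_{n,i}\le\sigma^2-\sum_{i'\ne i}\liminf_nv_{n,i'}\le\sigma^2-(L-1)\frac{\sigma^2}L=\frac{\sigma^2}L,$$
and so $v_{n,i}\to\sigma^2/L$ for every $i$.

**Step 2: bound the modulus of continuity.** We show, for every $\varepsilon>0$,
$$\lim_{L\to\infty}\limsup_{n\to\infty}P\big(w(W_n,1/L)\ge\varepsilon\big)=0.\tag{10}$$
By Lemma 2, $P(w(W_n,1/L)\ge\varepsilon)\le\sum_aP(V_a(W_n)\ge\varepsilon/(3d))$. So it suffices to bound $P(V_a(W_n)\ge\varepsilon)$ for each $a$ and $\varepsilon>0$. Let $L\ge2\kappa^d\sigma^2/\varepsilon^2$, and let $n$ be so large that $m_{n,a}\ge L$, whence all slabs are nonempty. As in Section 4, for $\tau\in[i/L,(i+1)/L]$ the difference $W_n(\tau,u)-W_n(i/L,u)$ is $0$ or a partial sum from the lower corner of the $i$-th slab. By Step 1, $\kappa^dv_{n,i}\to\kappa^d\sigma^2/L\le\varepsilon^2/2$, so for large $n$ we have $\varepsilon\ge\kappa^{d/2}v_{n,i}^{1/2}$ for all $i$. Then (4), applied to each slab at level $\varepsilon$, gives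
$$P(V_a(W_n)\ge\varepsilon)\le2^d\sum_{i=0}^{L-1}P\big(|\Sigma_{n,i}|\ge2^{-d}\varepsilon\big).$$
Let $n\to\infty$. With $N$ standard normal, the portmanteau theorem for closed sets and Markov's inequality for fourth moments $(EN^4=3)$,
$$\limsup_nP(V_a(W_n)\ge\varepsilon)\le2^dL\,P\big(\sigma L^{-1/2}|N|\ge2^{-d}\varepsilon\big)\le2^dL\cdot\frac{3\sigma^4\,2^{4d}}{L^2\varepsilon^4}=\frac{3\cdot2^{5d}\sigma^4}{L\varepsilon^4},$$
which tends to $0$ as $L\to\infty$. The factor $L$ that defeated the variance bound is now beaten by $L^{-2}$. The fourth moment used is that of the Gaussian limit, not of $X$.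

**Step 3: pass to continuous functions.** Let $W_n^c$ agree with $W_n$ on the grid $\prod_im_{n,i}^{-1}\{0,\dots,m_{n,i}\}$ and be multilinear on each cell. Put $\delta_n=\max_i1/m_{n,i}\to0$. For $t\in[0,1]^d$ let $t^-_i=\lfloor m_{n,i}t_i\rfloor/m_{n,i}$; then $W_n(t)=W_n(t^-)$. Some closed cell contains $t$ and has $t^-$ as a vertex, and $W_n^c(t)$ is a convex combination of the values $W_n(v)$ at the vertices $v$ of this cell, for which $|v-t^-|_\infty\le\delta_n$. Hence
$$\sup_t|W_n(t)-W_n^c(t)|\le w(W_n,\delta_n),\tag{11}$$
and by the triangle inequality $w(W_n^c,1/L)\le3w(W_n,1/L)$ as soon as $\delta_n\le1/L$. For such $n$ the right side of (11) is at most $w(W_n,1/L)$. So (10) shows that $\sup_t|W_n-W_n^c|\to0$ in probability.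

**Step 4: convergence in $C[0,1]^d$.** We have $W_n^c(0)=0$, and by (10) and Step 3 $\lim_L\limsup_nP(w(W_n^c,1/L)\ge\varepsilon)=0$ for all $\varepsilon>0$. By the classical criterion based on the Arzelà–Ascoli theorem, $\{W_n^c\}$ is tight in $C[0,1]^d$. By hypothesis and Step 3, its finite-dimensional distributions at rational points converge to those of $\sigma W$. Rational points are dense, so for continuous paths these distributions determine the law. Every limit point is therefore the law of $\sigma W$, and $W_n^c\Rightarrow\sigma W$ in $C[0,1]^d$ by Prokhorov's theorem.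

**Step 5: convergence in $D[0,1]^d$.** The Skorokhod metric is dominated by the uniform one, so the inclusion $C[0,1]^d\to D[0,1]^d$ is continuous and $W_n^c\Rightarrow\sigma W$ in $D[0,1]^d$. The Skorokhod distance between $W_n$ and $W_n^c$ is at most their uniform distance, which tends to $0$ in probability. The metric is separable, so the converging-together theorem (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 3.1) applies and gives $W_n\Rightarrow\sigma W$ in $D[0,1]^d$.

**Step 6: uniform integrability.** We have $W_n(\underline1)\Rightarrow N(0,\sigma^2)$. By Fatou and the hypothesis, $EW_n(\underline1)^2\to\sigma^2$. Nonnegative variables that converge in distribution together with their means are uniformly integrable (from an index on which the means are finite, here all $n$), so $\{W_n(\underline1)^2\}$ is uniformly integrable. Choose $n_0$ with $\sup_{n\ge n_0}EW_n(\underline1)^2<\infty$ and let $M_n=\max_t|W_n(t)|$. Let $x_0>0$ with $x_0\ge\kappa^{d/2}\sup_{n\ge n_0}(EW_n(\underline1)^2)^{1/2}$. For $n\ge n_0$ and $x\ge x_0$, (4) on the whole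 box gives $P(M_n\ge x)\le2^dP(2^d|W_n(\underline1)|\ge x)$. Hence
$$E[M_n^2;M_n\ge x_0]=x_0^2P(M_n\ge x_0)+\int_{x_0}^\infty2xP(M_n\ge x)\,dx\le2^dE\big[4^dW_n(\underline1)^2;\ 2^d|W_n(\underline1)|\ge x_0\big].$$
The right side tends to $0$ uniformly in $n\ge n_0$ as $x_0\to\infty$. For the finitely many $n<n_0$, $M_n$ is a maximum of finitely many square-integrable variables, hence square-integrable. $\blacksquare$

## 9. Newman's inequality and nearly independent cells

Theorem 3 leaves the finite-dimensional distributions. They follow from an estimate which says that associated variables with small covariances are nearly independent. Newman's inequality (C. M. Newman, *Comm. Math. Phys.* 74 (1980), 119–128) has an extra factor $\frac12$ on the right; the following weaker form suffices and has a short proof.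

**Lemma 4.** Let $Y_1,\dots,Y_N$ be associated and square-integrable, and $\rho_1,\dots,\rho_N$ real. Then
$$\Big|Ee^{i\sum_b\rho_bY_b}-\prod_bEe^{i\rho_bY_b}\Big|\le\sum_{b\ne b'}|\rho_b\rho_{b'}|\operatorname{Cov}(Y_b,Y_{b'}).$$

*Proof.* Let $f=e^{i\sum_{b<N}\rho_bY_b}$, $g=e^{i\rho_NY_N}$, $f_1=\sum_{b<N}|\rho_b|Y_b$, $g_1=|\rho_N|Y_N$. Let $\varphi$ be $\operatorname{Re}(e^{i\alpha}f)$ or $\operatorname{Im}(e^{i\alpha}f)$ for a real $\alpha$, and $\psi$ be $\operatorname{Re}g$ or $\operatorname{Im}g$. Sine and cosine are $1$-Lipschitz. So when the value of $Y_b$ is raised by $h>0$, $\varphi$ changes by at most $|\rho_b|h$, while $f_1$ rises by exactly $|\rho_b|h$. Thus $f_1\pm\varphi$ are nondecreasing functions of $Y$, and so are $g_1\pm\psi$. By association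
$$0\le\operatorname{Cov}(f_1+\varphi,g_1+\psi)+\operatorname{Cov}(f_1-\varphi,g_1-\psi)=2\operatorname{Cov}(f_1,g_1)+2\operatorname{Cov}(\varphi,\psi),$$
$$0\le\operatorname{Cov}(f_1+\varphi,g_1-\psi)+\operatorname{Cov}(f_1-\varphi,g_1+\psi)=2\operatorname{Cov}(f_1,g_1)-2\operatorname{Cov}(\varphi,\psi),$$
that is, $|\operatorname{Cov}(\varphi,\psi)|\le\operatorname{Cov}(f_1,g_1)$. Choose $\alpha$ such that $e^{i\alpha}(E[fg]-E[f]E[g])\ge0$. Then
$$|E[fg]-E[f]E[g]|=\operatorname{Cov}\big(\operatorname{Re}(e^{i\alpha}f),\operatorname{Re}g\big)-\operatorname{Cov}\big(\operatorname{Im}(e^{i\alpha}f),\operatorname{Im}g\big)\le2\operatorname{Cov}(f_1,g_1).$$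
Now induct on $N$; for $N=1$ both sides are $0$. Since $|E[g]|\le1$,
$$\Big|E[fg]-\prod_{b\le N}Ee^{i\rho_bY_b}\Big|\le|E[fg]-E[f]E[g]|+\Big|E[f]-\prod_{b<N}Ee^{i\rho_bY_b}\Big|.$$
The first term is at most $2\sum_{b<N}|\rho_b\rho_N|\operatorname{Cov}(Y_b,Y_N)$, and the induction hypothesis bounds the second by the sum over ordered pairs of distinct indices below $N$. $\square$

**Lemma 5 (rational finite-dimensional distributions).** Let $X$ be strictly stationary, associated, centered, square-integrable on $\mathbb{Z}^d$ with $0<\sigma^2<\infty$. For $n=(n_1,\dots,n_d)$ and $|n|=\prod n_i$ let $W_n(t)=|n|^{-1/2}\sum_{\underline1\le j,\ j_i\le n_it_i}X_j$. Along every sequence with $\min_in_i\to\infty$, the finite-dimensional distributions of $W_n$ at rational points converge to those of $\sigma W$.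

**Step 1: reduce to cells.** Finitely many rational points have coordinates in $\{0,\frac1L,\dots,1\}$ for some $L$. Let
$$Q_c=\{j:\ n_ic_i/L<j_i\le n_i(c_i+1)/L,\ i=1,\dots,d\},\qquad c\in\{0,\dots,L-1\}^d .$$
Then $W_n(k/L)=\sum_{c:\,c_i<k_i\text{ for all }i}|n|^{-1/2}S_{Q_c}$, and $\sigma W(k/L)$ is the same sum of independent $N(0,\sigma^2L^{-d})$ increments. So it suffices that the $|n|^{-1/2}S_{Q_c}$ converge jointly to i.i.d. $N(0,\sigma^2L^{-d})$. By Lévy's continuity theorem this means that for all real $r_c$
$$Ee^{i\sum_cr_c|n|^{-1/2}S_{Q_c}}\to\exp\Big(-\tfrac12\sigma^2L^{-d}\sum_cr_c^2\Big).$$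
Fix the $r_c$, put $r=\max_c|r_c|$, and fix $\ell\in\mathbb{N}$.

**Step 2: replace cells by packed cubes.** Let $q_{c,i}$ be the number of values of $j_i$ allowed in $Q_c$; it differs from $n_i/L$ by at most $1$. Pack $Q_c$ from its lower corner with $N_c=\prod_i\lfloor q_{c,i}/\ell\rfloor$ disjoint cubes $b$ of side $\ell$. Since $\ell\lfloor q_{c,i}/\ell\rfloor/q_{c,i}\to1$, we have $N_c\sim|n|/(L^d\ell^d)$, and the uncovered set $U_c\subset Q_c$ has $o(|n|)$ points. By nonnegativity of covariances and (2),
$$\operatorname{Var}\Big(|n|^{-1/2}\sum_cr_cS_{U_c}\Big)\le\frac{r^2}{|n|}\operatorname{Var}S_{\bigcup_cU_c}\le\frac{r^2\sigma^2}{|n|}\sum_c|U_c|\to0 .$$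
So the uncovered part changes the characteristic function by $o(1)$.

**Step 3: replace the cubes by independent ones.** Apply Lemma 4 to the sums $S_b$ over all packed cubes, with $\rho_b=r_c|n|^{-1/2}$ for $b\subset Q_c$. For each $b$,
$$\sum_{b'\ne b}\operatorname{Cov}(S_b,S_{b'})\le\sum_{j\in b}\sum_{k\notin b}\operatorname{Cov}(X_j,X_k)=\ell^d\sigma^2-\operatorname{Var}S_b=\ell^d(\sigma^2-\sigma_\ell^2),$$
with $\sigma_\ell^2$ from (3). There are at most $|n|/\ell^d$ cubes. So the right side in Lemma 4 is at most $\frac{r^2}{|n|}\cdot\frac{|n|}{\ell^d}\cdot\ell^d(\sigma^2-\sigma_\ell^2)=r^2(\sigma^2-\sigma_\ell^2)$.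

**Step 4: take limits.** By stationarity all $S_b$ have the same law, with variance $\ell^d\sigma_\ell^2$. By the i.i.d. central limit theorem and $N_c/|n|\to L^{-d}\ell^{-d}$,
$$\prod_c\Big(Ee^{ir_c|n|^{-1/2}S_b}\Big)^{N_c}\to\prod_c\exp\Big(-\tfrac12r_c^2\,\frac{\ell^d\sigma_\ell^2}{L^d\ell^d}\Big)=\exp\Big(-\tfrac12\sigma_\ell^2L^{-d}\sum_cr_c^2\Big).$$
Together with Steps 2 and 3,
$$\limsup_n\Big|Ee^{i\sum_cr_c|n|^{-1/2}S_{Q_c}}-\exp\Big(-\tfrac12\sigma_\ell^2L^{-d}\sum_cr_c^2\Big)\Big|\le r^2(\sigma^2-\sigma_\ell^2).$$
Let $\ell\to\infty$: since $\sigma_\ell^2\uparrow\sigma^2$ by (3), the claim follows. $\square$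

## 10. Boxes of any shape, the proof of Theorem 1, and a converse

**Theorem 4.** Let $X$ be a strictly stationary, associated, centered, square-integrable field on $\mathbb{Z}^d$.

(a) If $\sigma^2=\sum_k\operatorname{Cov}(X_0,X_k)<\infty$, then for $n=(n_1,\dots,n_d)$, $|n|=\prod n_i$, the process $|n|^{-1/2}\sum_{\underline1\le j,\ j_i\le n_it_i}X_j$ converges in distribution to $\sigma W$ in $D[0,1]^d$ along every sequence with $\min_in_i\to\infty$.

(b) With $W_n$ as in Definition 5, the following are equivalent: (i) $\sum_k\operatorname{Cov}(X_0,X_k)<\infty$; (ii) for some $c\ge0$, $W_n\Rightarrow cW$ and $\{\max_tW_n(t)^2\}_n$ is uniformly integrable. In that case $c=\sigma$.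

**Proof of (a).** If $\sigma=0$, then $\operatorname{Var}X_0\le\sigma^2=0$, so $X=0$ a.s. and there is nothing to prove. Let $\sigma>0$, fix a sequence of vectors $n$ with $\min_in_i\to\infty$, and apply Theorem 3 to the arrays $|n|^{-1/2}X_j$ with sides $n_i$. The rational finite-dimensional distributions converge by Lemma 5, and (2) gives $EW_n(\underline1)^2\le|n|^{-1}\sigma^2|n|=\sigma^2$. $\square$

**Proof of Theorem 1.** It is (a) along the vectors $(n,\dots,n)$. $\blacksquare$

**Proof of (b), (i)⇒(ii).** By (a), $W_n\Rightarrow\sigma W$. The hypotheses of Theorem 3 hold: if $\sigma>0$ they were checked in the proof of (a), and if $\sigma=0$ all $W_n$ vanish a.s. So $\{\max_tW_n(t)^2\}$ is uniformly integrable, and (ii) holds with $c=\sigma$.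

**Proof of (b), (ii)⇒(i) and $c=\sigma$.** Uniform integrability gives $\sup_nEW_n(\underline1)^2<\infty$. The identity in (3), which needs no finiteness, says
$$EW_n(\underline1)^2=\sum_k\prod_{i=1}^d\Big(1-\frac{|k_i|}n\Big)^+\operatorname{Cov}(X_0,X_k)\ \uparrow\ \sum_k\operatorname{Cov}(X_0,X_k),$$
so the sum is finite, which is (i). Now let (ii) hold with some $c$. Since $cW$ has continuous paths and Skorokhod convergence to a continuous function is uniform, evaluation at $\underline1$ is continuous at almost every path of the limit. So $W_n(\underline1)\Rightarrow cW(\underline1)$, which is $N(0,c^2)$. The squares are uniformly integrable, so their means converge: $c^2=\lim_nEW_n(\underline1)^2=\sigma^2$, and $c=\sigma$ because both are nonnegative. $\blacksquare$
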